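# Slim dense sets in squares of separable spaces, and near coherence of filters

## 1. Cross-sections, nowhere dense sets, slim sets

All spaces are non-empty. (For $X=\emptyset$ everything below is trivial: $D=\emptyset$ is slim and dense in $X^2$.)

**Definition 1.1 (cross-sections and sections).** Let $X_0,X_1$ be topological spaces and $Y=X_0\times X_1$. For a non-empty proper subset $K\subset\{0,1\}$ and $v\in\prod_{\alpha\in K}X_\alpha$, the *cross-section* of $Y$ at $v$ is $C(v)=\{y\in Y: y\upharpoonright K=v\}$, with the subspace topology. Since $K$ is $\{0\}$ or $\{1\}$, the cross-sections are exactly the sets $\{a\}\times X_1\cong X_1$ and $X_0\times\{b\}\cong X_0$. For $D\subset X_0\times X_1$ we write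
$$D_x=\{y:(x,y)\in D\}\subset X_1,\qquad D^y=\{x:(x,y)\in D\}\subset X_0 ,$$
and call these the *sections* of $D$. We say that $D$ has *finite sections* if all $D_x$ and all $D^y$ are finite.

Example: the diagonal of $\mathbb Q\times\mathbb Q$ has finite sections, since $D_x=\{x\}$ and $D^y=\{y\}$.

**Definition 1.2 (nowhere dense).** A set $N\subset Z$ is *nowhere dense* (nwd) in $Z$ if every non-empty open $O\subset Z$ contains a non-empty open $O'\subset O$ with $O'\cap N=\emptyset$. Equivalently, the closure of $N$ has empty interior.

Example: $\mathbb Z$ is nwd in $\mathbb Q$, but $\mathbb Q\cap(0,1)$ is not.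

**Definition 1.3 (slim).** A set $D\subset X_0\times X_1$ is *slim* if $D\cap C(v)$ is nwd in $C(v)$ for every cross-section $C(v)$. In other words, every $D_x$ is nwd in $X_1$ and every $D^y$ is nwd in $X_0$. With $X_0=X_1=X$ we speak of slim sets in $X^2$.

Examples in $\mathbb Q^2$: the diagonal is slim. The set $\mathbb Z\times\mathbb Z$ is slim and has infinite sections. The set $\{0\}\times\mathbb Q$ is not slim, because its section at $0$ is all of $\mathbb Q$. None of these three is dense. The set $\mathbb Q^2$ is dense but not slim. We want sets that are both.

**Definition 1.4 (crowded).** A space is *dense-in-itself*, or *crowded*, if it has no isolated points. It is *separable* if it has a countable dense subset.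

Example: $\mathbb Q$ and $\mathbb R$ are crowded and separable. A convergent sequence with its limit is separable but not crowded.

Here are the elementary facts that we shall use.

**Fact 1.5.** Subsets and finite unions of nwd sets are nwd, and a nwd set contains no non-empty open set. If $N$ is nwd in $Z$ and $W\subset Z$ is open, then $N\cap W$ is nwd in $W$.

*Proof.* For a union $N_1\cup N_2$: given $O$, shrink to $O'$ missing $N_1$, then to $O''\subset O'$ missing $N_2$. The statement on $W$ holds because open subsets of $W$ are open in $Z$. The rest is immediate. $\square$

**Fact 1.6.** If $Q$ is dense in $Z$ and $N\subset Q$ is nwd in $Q$, then $N$ is nwd in $Z$.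

*Proof.* Let $O\subset Z$ be non-empty open. Then $O\cap Q$ is non-empty and open in $Q$, so it contains a non-empty set $O'\cap Q$ missing $N$, with $O'$ open in $Z$. Replacing $O'$ by $O'\cap O$ we may take $O'\subset O$. Since $N\subset Q$, $O'\cap N=(O'\cap Q)\cap N=\emptyset$. $\square$

**Fact 1.7.** In a crowded $T_1$ space every non-empty open set is infinite. Hence finite sets are closed and nwd. Non-empty open subspaces are again crowded and $T_1$.

*Proof.* A finite $T_1$ space is discrete. So if a finite non-empty set were open, its points would be isolated in the whole space. A finite set is closed because the space is $T_1$, and it has empty interior by what was just shown. An isolated point of an open subspace is isolated in the whole space. $\square$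

In particular, **if $X_0,X_1$ are crowded and $T_1$, every set with finite sections is slim.**

**Fact 1.8.** If $Q$ is dense in a crowded $T_1$ space $X$, then $Q$ is crowded (and $T_1$), hence infinite.

*Proof.* If $O$ is open in $X$ and $O\cap Q=\{q\}$, then by density $O\subset\overline{O\cap Q}=\overline{\{q\}}=\{q\}$. So $q$ would be isolated in $X$. $\square$

## 2. Ultrafilters, their images, and NCF

An *ultrafilter* on a countable set $S$ is a filter $p$ of subsets of $S$ such that for each $A\subset S$ exactly one of $A$, $S\setminus A$ is in $p$. It is *principal* if it has the form $\{A:s\in A\}$ for some $s\in S$. Three textbook facts: if a finite union of sets is in $p$, one of the sets is in $p$ (so $p$ is nonprincipal exactly when it has no finite member); if $P\neq Q$ are ultrafilters on the same set, then $P\not\subset Q$; and every family of sets in which all finite intersections are non-empty extends to an ultrafilter.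

**Definition 2.1 (image of an ultrafilter).** For an ultrafilter $p$ on $S$ and $f:S\to\omega$,
$$f(p)=\{B\subset\omega: f^{-1}(B)\in p\}.$$
A map is *finite-to-one* if all its point-preimages (fibres) are finite.

Since preimages commute with complements and intersections, $f(p)$ is an ultrafilter on $\omega$. We shall use the following.

- (2a) If $A\in p$, then $f(A)\in f(p)$, because $f^{-1}(f(A))\supset A$.
- (2b) $(g\circ f)(p)=g(f(p))$.
- (2c) If $f=f'$ on a set $E\in p$, then $f(p)=f'(p)$, because $f^{-1}(B)\cap E=f'^{-1}(B)\cap E$.
- (2d) If $f$ is finite-to-one and $p$ is nonprincipal, then $f(p)$ is nonprincipal, since $\{m\}\in f(p)$ would put the finite set $f^{-1}(m)$ into $p$. Composites of finite-to-one maps are finite-to-one.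

**Definition 2.2 (NCF, near coherence of filters).** NCF is the statement: for any two nonprincipal ultrafilters $p,q$ on $\omega$ there is a finite-to-one $f:\omega\to\omega$ with $f(p)=f(q)$.

Example of two different ultrafilters with a common finite-to-one image: let $p$ be nonprincipal and contain the set $E$ of even numbers, and let $q=t(p)$ with $t(n)=n+1$. Then $q$ contains the odd numbers, so $q\ne p$. With $f(n)=\lfloor n/2\rfloor$ we have $f\circ t=f$ on $E$, so $f(q)=f(p)$ by (2b) and (2c).

**Published fact used.** If ZFC is consistent, so is ZFC + NCF. This is in A. Blass, S. Shelah, *There may be simple $P_{\aleph_1}$- and $P_{\aleph_2}$-points and the Rudin–Keisler ordering may be downward directed*, Ann. Pure Appl. Logic 33 (1987), 213–243; also A. Blass, S. Shelah, *Near coherence of filters III: a simplified consistency proof*, Notre Dame J. Formal Logic 30 (1989), 530–538. We use it as a black box.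

## 3. Filters in countable posets

**Definition 3.1.** Let $\mathbb P$ be a partially ordered set. A set $E\subset\mathbb P$ is *dense* if every element of $\mathbb P$ has an element of $E$ below it. A *filter* $G\subset\mathbb P$ is a non-empty upward closed set in which any two elements have a common lower bound in $G$. *MA for countable posets* says: for every countable poset and every family of fewer than $\mathfrak c$ dense sets, some filter meets them all.

Example: let $\mathbb P$ be the finite $0$–$1$ sequences, with longer extensions lower, and $E_n=\{s: s \text{ has length}\ge n\}$. Each $E_n$ is dense, and the union of a filter meeting all $E_n$ is an infinite $0$–$1$ sequence.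

Let $\mathrm{cov}(\mathcal M)$ be the least number of meager sets that cover the real line. We recall that $\mathrm{cov}(\mathcal M)=\mathfrak c$ is equivalent to MA for countable posets; the proofs below use only the second form. Example: CH implies it. Under CH, "fewer than $\mathfrak c$" means "countably many", and if $E_0,E_1,\dots$ are dense one picks $g_0\ge g_1\ge\cdots$ with $g_n\in E_n$ and takes $G=\{g: g\ge g_n\text{ for some }n\}$.

## 4. Can ZFC produce a square without slim dense sets?

If $X$ has an isolated point $p$, then every dense subset of $X^2$ contains $(p,p)$. Since $\{(p,p)\}$ is open in the cross-section $\{p\}\times X$, the square has no slim dense set, for a trivial reason. So one asks for crowded spaces. The following comes from "On Thin, Very Thin, And Slim Dense Sets", http://www.auburn.edu/~gruengf/preprints/slim-fin.pdf. It is known that under CH there is a separable dense-in-itself Hausdorff space $X$ such that $X^2$ has no slim dense set.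

**Question.** Is there in ZFC a separable dense-in-itself Hausdorff space $X$ such that $X^2$ has no slim dense set?

**Answer.** No: if ZFC is consistent, ZFC alone does not prove that such a space exists. Together with the result under CH, the existence statement is independent of ZFC.

The negative answer comes from the following theorem together with the consistency of NCF.

**Theorem A (NCF).** Let $X_0,X_1$ be separable crowded $T_1$ spaces. Then $X_0\times X_1$ has a countable dense subset with finite sections. In particular it has a slim dense set, and so does $X^2$ for every separable dense-in-itself Hausdorff $X$.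

Three sharper results follow in Sections 8 to 10: NCF is exactly what is needed for finite sections (Theorem B), a weakening of CH suffices for the existence of a bad square (Theorem C), and the bad products of countable spaces can be described (Theorem D).

## 5. Countable $\pi$-bases by hand, and what a single block map misses

A *$\pi$-base* of a space is a family of non-empty open sets such that every non-empty open set contains one of them.

**Example 5.1.** Let $X_0,X_1$ be crowded $T_1$ spaces with countable $\pi$-bases, for instance $X_0=X_1=\mathbb Q$. List all pairs of $\pi$-base elements as $(U_n,V_n)$, $n\in\omega$. By Fact 1.7 the sets $U_n,V_n$ are infinite, so we can choose recursively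
$$x_n\in U_n\setminus\{x_j:j<n\},\qquad y_n\in V_n\setminus\{y_j:j<n\}.$$
Then $D=\{(x_n,y_n):n\in\omega\}$ is dense and each of its sections has at most one point. No extra axiom is used.

This stops working as soon as there is no countable $\pi$-base. If uncountably many rectangles have to be met one at a time, a point of a countable dense set $Q\subset X$ has to be reused, and the recursion has no control over how often. Separable crowded Hausdorff spaces without countable $\pi$-base exist, even countable ones (Remark 8.1).

So one should define $D$ by a rule that treats all rectangles at once. The simplest rule that guarantees finite sections is to cut the dense set into finite blocks and pair points with the same block number. Take countable dense $Q_i\subset X_i$, regard them as disjoint, identify $Q_0\sqcup Q_1$ with $\omega$, take a finite-to-one $h:\omega\to\omega$, and put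
$$D_h=\{(u,v)\in Q_0\times Q_1:h(u)=h(v)\}.$$
The section at $u$ lies in the finite set $h^{-1}(h(u))$, so finiteness is automatic. Density of $D_h$ means
$$h(U\cap Q_0)\cap h(V\cap Q_1)\neq\emptyset\quad\text{for all non-empty open }U\subset X_0,\ V\subset X_1. \qquad (1)$$

No $h$ fixed in advance can do this. Consider for simplicity the same rule on one countable space, $\{(u,v)\in\omega^2:h(u)=h(v)\}$. Given a finite-to-one $h$, choose disjoint infinite sets $S,T\subset\omega$ with $S\cup T=h(\omega)$. The sets $A=h^{-1}(S)$ and $B=h^{-1}(T)$ are infinite and partition $\omega$. Give each a topology homeomorphic to $\mathbb Q$ and let $X=A\sqcup B$ be the topological sum. Then $A\times B$ is open in $X^2$ and contains no pair with $h(u)=h(v)$. So $h$ must be chosen for the space.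

What would make (1) true? Let $x\in U\cap Q_0$ and $y\in V\cap Q_1$. If $p_x,p_y$ are ultrafilters on $\omega$ that contain the traces of all neighborhoods of $x$ and of $y$, and if $h(p_x)=h(p_y)$, then both sets in (1) belong to this common ultrafilter and must meet. NCF supplies such an $h$ for one pair $x,y$. We need one $h$ for all the countably many points simultaneously. That is the subject of the next section.

## 6. One finite-to-one map for countably many ultrafilters

Finitely many ultrafilters are easy. If $f_1(p_0)=f_1(p_1)$, apply NCF to $f_1(p_0)$ and $f_1(p_2)$, which are nonprincipal by (2d), to get $f_2$. Then $f_2\circ f_1$ sends $p_0,p_1,p_2$ to the same ultrafilter, and so on. The natural attempt is to continue forever and look for a finite-to-one $h$ which is constant on the fibres of each composite $g_n=f_n\circ\cdots\circ f_1$. Here the attempt breaks, because the fibres may grow without bound. If, say, $g_n(k)=\lfloor k/2^n\rfloor$, then $h$ has to be constant on $[0,2^n)$ for every $n$, hence constant on $\omega$, and it is not finite-to-one.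

The way out is to give up having $h$ respect all of $f_n$. We compare every $p_n$ directly with $p_0$, and use an interval partition of $\omega$ which respects $f_n$ only from the $n$-th interval on. Finitely many points do not matter to nonprincipal ultrafilters. Even then a fibre of $f_n$ can straddle two neighboring intervals, so after passing to interval numbers we have an error of at most $1$. This error is repaired by a further map that glues triples.

For $\varepsilon\in\{-1,0,1\}$ let $s_\varepsilon:\omega\to\omega$, $s_\varepsilon(k)=\max(k+\varepsilon,0)$. Note that
$$\text{if } k,l\in\omega \text{ and } |k-l|\le1, \text{ then } l=s_\varepsilon(k)\text{ for }\varepsilon=l-k. \qquad (2)$$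

**Lemma 1.** Let $P,Q$ be ultrafilters on $\omega$.

1. If $Q\neq s_\varepsilon(P)$ for all three $\varepsilon$, there is $B\in P$ with $\bigcup_\varepsilon s_\varepsilon(B)\notin Q$.
2. There is a finite-to-one $r:\omega\to\omega$, depending only on $P$, with $r(s_\varepsilon(P))=r(P)$ for all three $\varepsilon$.

**Proof of (1).** The purpose is to separate $Q$ from the three shifts of $P$ by one set. For each $\varepsilon$ the ultrafilters $s_\varepsilon(P)$ and $Q$ are different, so we may pick $C_\varepsilon\in s_\varepsilon(P)\setminus Q$. Put $B_\varepsilon=s_\varepsilon^{-1}(C_\varepsilon)$, which is in $P$ by the definition of $s_\varepsilon(P)$. Let $B=\bigcap_\varepsilon B_\varepsilon\in P$. Then $s_\varepsilon(B)\subset C_\varepsilon$, so $\bigcup_\varepsilon s_\varepsilon(B)\subset\bigcup_\varepsilon C_\varepsilon$. A union of three sets that are not in the ultrafilter $Q$ is not in $Q$, and neither are its subsets.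

**Proof of (2).** The purpose is to absorb a shift by $1$. The three residue classes mod $3$ cover $\omega$, so there is $c\in\{0,1,2\}$ with $E=\{k:k\equiv c \bmod 3\}\in P$. Put
$$r(k)=\left\lfloor\frac{k-c+1}{3}\right\rfloor+1 .$$
Since $k-c+1\ge-1$, we have $r(k)\ge0$, and each value is taken at most three times, so $r$ is finite-to-one. (For $c=0$ the fibres are $\{0,1\},\{2,3,4\},\{5,6,7\},\dots$, with the elements of $E$ from $3$ on in the middle.) If $k=c+3j\in E$, then for $k-1$ (if $k\ge1$), $k$, $k+1$ the number inside the floor is $3j/3$, $(3j+1)/3$, $(3j+2)/3$ respectively. So $r$ has the same value $j+1$ at these points. If $k=0\in E$, then $s_{-1}(0)=0$ and there is nothing to check for $\varepsilon=-1$. Thus $r\circ s_\varepsilon=r$ on $E\in P$, and by (2b) and (2c) $r(s_\varepsilon(P))=(r\circ s_\varepsilon)(P)=r(P)$. $\square$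

**Lemma 2 (NCF).** If $p_n$ $(n\in\omega)$ are nonprincipal ultrafilters on $\omega$, there is a finite-to-one $h:\omega\to\omega$ with $h(p_n)=h(p_0)$ for all $n$.

**Step 1: an interval partition that eventually respects every $f_n$.** For $n\ge1$ use NCF to fix a finite-to-one $f_n$ with $f_n(p_0)=f_n(p_n)$. Choose $0=a_0<a_1<a_2<\cdots$ such that
$$\text{for } 1\le n\le k,\ \text{every fibre of } f_n \text{ that meets } [0,a_k) \text{ is contained in } [0,a_{k+1}). \qquad (3)$$
This is possible: once $a_k$ is chosen, only finitely many fibres of the finitely many maps $f_1,\dots,f_k$ meet $[0,a_k)$, and all of them are finite. Let $\pi(i)=k$ for $i\in[a_k,a_{k+1})$. The map $\pi$ is finite-to-one. Put $P=\pi(p_0)$.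

**Step 2: fibres of $f_n$ move $\pi$ by at most $1$, apart from finitely many points.** Let $n\geq 1$, and consider a fibre of $f_n$ disjoint from $[0,a_n)$, with least element in $[a_k,a_{k+1})$. That least element is $\ge a_n$ and $<a_{k+1}$, so $n\le k$. The fibre meets $[0,a_{k+1})$ and $n\le k+1$, so by (3) it is contained in $[0,a_{k+2})$, hence in $[a_k,a_{k+2})$. On it $\pi$ takes only the values $k$ and $k+1$. So $|\pi(i)-\pi(j)|\le1$ for all $i,j$ in that fibre.

**Step 3: $\pi(p_n)$ is one of the three shifts of $P$.** We claim that for each $n\ge1$, $\pi(p_n)=s_\varepsilon(P)$ for some $\varepsilon\in\{-1,0,1\}$. Suppose not. Lemma 1(1), applied to $P$ and $\pi(p_n)$, gives $B\in P$ with $\bigcup_\varepsilon s_\varepsilon(B)\notin\pi(p_n)$. Let $A$ be $\pi^{-1}(B)$ minus the points that lie in fibres of $f_n$ meeting $[0,a_n)$. There are finitely many such points, $\pi^{-1}(B)\in p_0$, and $p_0$ is nonprincipal, so $A\in p_0$. By (2a), $f_n(A)\in f_n(p_0)=f_n(p_n)$, that is,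
$$f_n^{-1}(f_n(A))\in p_n .$$
Let $j$ be in this set. There is $i\in A$ with $f_n(i)=f_n(j)$. By the choice of $A$ the fibre containing $i$ and $j$ is disjoint from $[0,a_n)$, so $|\pi(i)-\pi(j)|\le1$ by Step 2. Since $\pi(i)\in B$, (2) gives $\pi(j)\in\bigcup_\varepsilon s_\varepsilon(B)$. Hence $\pi^{-1}\big(\bigcup_\varepsilon s_\varepsilon(B)\big)\supset f_n^{-1}(f_n(A))\in p_n$, so $\bigcup_\varepsilon s_\varepsilon(B)\in\pi(p_n)$. This is a contradiction.

**Step 4: gluing the shifts.** We now remove the error $\varepsilon$, which may depend on $n$, by one map that does not. Take $r$ from Lemma 1(2) for $P$ and let $h=r\circ\pi$, which is finite-to-one. For $n\ge1$, with $\varepsilon$ from Step 3,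
$$h(p_n)=r(\pi(p_n))=r(s_\varepsilon(P))=r(P)=r(\pi(p_0))=h(p_0).\qquad\square$$

## 7. NCF gives dense sets with finite sections

**Proof of Theorem A.**

**Step 1: an ultrafilter at every point of a countable dense set.** Let $Q_i\subset X_i$ be countable and dense. By Fact 1.8 each $Q_i$ is crowded and $T_1$, hence infinite. Regard $Q_0,Q_1$ as disjoint and identify $Q_0\sqcup Q_1$ with $\omega$. For $x\in Q_i$ consider the sets $U\setminus F$ with $U$ an open neighborhood of $x$ in $Q_i$ and $F$ finite. They are non-empty, because $U$ is infinite by Fact 1.7, and they are closed under finite intersections. So they all lie in some ultrafilter $p_x$ on $\omega$. It contains $Q_i\setminus F$ for all finite $F$, so it has no finite member and is nonprincipal.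

**Step 2: one map for all points.** There are countably many ultrafilters $p_x$. By Lemma 2 there are a finite-to-one $h:\omega\to\omega$ and an ultrafilter $p$ with $h(p_x)=p$ for all $x\in Q_0\sqcup Q_1$. Put
$$D=\{(u,v)\in Q_0\times Q_1:h(u)=h(v)\},$$
a countable set.

**Step 3: finite sections, hence slim.** For $u\in Q_0$ and $v\in Q_1$ the sections satisfy $D_u\subset h^{-1}(h(u))$ and $D^v\subset h^{-1}(h(v))$, which are finite. Sections at points outside $Q_0$, respectively $Q_1$, are empty. The cross-sections $\{a\}\times X_1\cong X_1$ and $X_0\times\{b\}\cong X_0$ are crowded and $T_1$, so finite subsets of them are nwd by Fact 1.7. So $D$ is slim.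

**Step 4: density.** This verifies (1). Let $U\subset X_0$ and $V\subset X_1$ be non-empty and open. Pick $x\in U\cap Q_0$ and $y\in V\cap Q_1$. Then $U\cap Q_0\in p_x$ and $V\cap Q_1\in p_y$. By (2a) both $h(U\cap Q_0)$ and $h(V\cap Q_1)$ belong to $p$, so they share some $m$. Choose $u\in U\cap Q_0$ and $v\in V\cap Q_1$ with $h(u)=h(v)=m$. Then $(u,v)\in D\cap(U\times V)$. $\square$

**Proof of the Answer.** In any model of ZFC + NCF, Theorem A shows that there is no separable dense-in-itself Hausdorff (even $T_1$) space $X$ such that $X^2$ has no slim dense set. By Blass and Shelah such models exist if ZFC is consistent. Hence ZFC does not prove that such a space exists. On the other hand, CH, which is also consistent relative to ZFC, does give such a space; this is the known result quoted in Section 4, and it is also a case of Theorem C below. So the existence statement is independent of ZFC. $\square$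

## 8. Finite sections are equivalent to NCF

**Theorem B.** The following are equivalent.

1. NCF.
2. For every countable crowded Hausdorff space $X$, $X^2$ has a dense subset with finite sections.
3. For every sequence $(X_i)_{i\in\omega}$ of separable crowded $T_1$ spaces, $\prod_iX_i$ has a countable dense subset $D$ such that $\{x\in D:x_k=b\}$ is finite for all $k\in\omega$ and $b\in X_k$.

The implication (1)$\Rightarrow$(2) is a case of Theorem A.

**Proof of (1)$\Rightarrow$(3).** Let $Q_i\subset X_i$ be countable dense and identify $\bigsqcup_iQ_i$ with $\omega$. As in Steps 1 and 2 of Section 7, take nonprincipal ultrafilters $p_x\ni Q_i\setminus F$ for $x\in Q_i$ containing the neighborhood traces of $x$, and by Lemma 2 a finite-to-one $h$ and an ultrafilter $p$ with $h(p_x)=p$ for all $x$. By (2d) $p$ is nonprincipal.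

The direct generalization would be $\{x\in\prod_iQ_i: h(x_i)=m\text{ for all }i\}$, united over $m$. This set is empty: the fibre $h^{-1}(m)$ is finite, so it meets only finitely many of the disjoint sets $Q_i$. Therefore we ask for $h(x_i)=m$ only on an initial segment of coordinates and fill the rest with a point that remembers $m$.

**Step 1: definition of $D$.** Enumerate each $Q_i=\{q_i^m:m\in\omega\}$ injectively. If $m\notin h(Q_0)$ let $D_m=\emptyset$. Otherwise let $n(m)$ be the largest $n\le m$ with $m\in h(Q_i)$ for all $i\le n$, and let $D_m$ be the set of all $x\in\prod_iQ_i$ with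
$$h(x_i)=m\ \text{ for } i\le n(m),\qquad x_i=q_i^m\ \text{ for } i>n(m).$$
For each $i\le n(m)$ there are finitely many choices of $x_i$, and the remaining coordinates are prescribed, so $D_m$ is finite. Let $D=\bigcup_mD_m$, a countable set.

**Step 2: finiteness of $\{x\in D:x_k=b\}$.** If $b\notin Q_k$ this set is empty. Let $b\in Q_k$, $x\in D_m$ and $x_k=b$. If $k\le n(m)$, then $m=h(b)$. If $k>n(m)$, then $b=q_k^m$, which determines $m$ because the enumeration is injective. So at most two values of $m$ occur, and each $D_m$ is finite.

**Step 3: density.** A non-empty basic open set of the product is given by non-empty open $U_i\subset X_i$ for $i\le n$. As in Section 7, each $h(U_i\cap Q_i)$ is in $p$, so $\bigcap_{i\le n}h(U_i\cap Q_i)\in p$. Since $p$ is nonprincipal this set is infinite and contains some $m\ge n$. Then $m\in h(Q_i)$ for all $i\le n$ and $n\le m$, so $n(m)\ge n$. Choose $x_i\in U_i\cap Q_i$ with $h(x_i)=m$ for $i\le n$, any $x_i\in Q_i$ with $h(x_i)=m$ for $n<i\le n(m)$, and $x_i=q_i^m$ for $i>n(m)$. Then $x\in D_m$ lies in the given open set.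

**Proof of (2)$\Rightarrow$(1) and (3)$\Rightarrow$(1).** Suppose NCF fails: $p,q$ are nonprincipal ultrafilters on $\omega$ and no finite-to-one $f$ satisfies $f(p)=f(q)$. We refute (2) and (3).

**Step 1: $p$ and $q$ avoid every relation with finite sections.** This is the combinatorial content. We claim that if $R\subset\omega\times\omega$ has finite sections, there are $A\in p$ and $B\in q$ with $(A\times B)\cap R=\emptyset$.

Choose $0=a_0<a_1<\cdots$ such that $i<a_k$ and [$(i,j)\in R$ or $(j,i)\in R$] imply $j<a_{k+1}$. This is possible because the sections of $R$ are finite. Let $\pi(i)=k$ for $i\in[a_k,a_{k+1})$. If $(i,j)\in R$ and $\pi(i)=k$, then $i<a_{k+1}$, so $j<a_{k+2}$ and $\pi(j)\le\pi(i)+1$. By symmetry $\pi(i)\le\pi(j)+1$. So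
$$(i,j)\in R\ \Longrightarrow\ |\pi(i)-\pi(j)|\le1. \qquad (4)$$
Suppose $\pi(q)=s_\varepsilon(\pi(p))$ for some $\varepsilon$. With $r$ from Lemma 1(2) for $P=\pi(p)$ we get $r(\pi(q))=r(\pi(p))$, so the finite-to-one map $r\circ\pi$ sends $p$ and $q$ to the same ultrafilter, against our assumption. So Lemma 1(1) applies to $\pi(p)$ and $\pi(q)$ and gives $B_0\in\pi(p)$ with $C=\omega\setminus\bigcup_\varepsilon s_\varepsilon(B_0)\in\pi(q)$. Let $A=\pi^{-1}(B_0)\in p$ and $B=\pi^{-1}(C)\in q$. If $(i,j)\in(A\times B)\cap R$, then $\pi(i)\in B_0$, and (4) with (2) gives $\pi(j)\in\bigcup_\varepsilon s_\varepsilon(B_0)$. But $\pi(j)\in C$, a contradiction.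

**Step 2: turning an ultrafilter into a topology on $\mathbb Q$.** We need spaces in which members of $p$ and $q$ become open sets. Let $\{O_n:n\in\omega\}$ be a base of non-empty open sets of $\mathbb Q$. Partition $\mathbb Q$ into finite sets $G_n$ with $G_n\cap O_i\ne\emptyset$ for all $i\le n$. To do so proceed recursively: at step $n$ only finitely many rationals are used, so we can choose an unused point in each of $O_0,\dots,O_n$; put these into $G_n$, and also the first unused rational in a fixed enumeration, so that everything is used up. Let $g(x)=n$ for $x\in G_n$; $g$ is finite-to-one. If $A\subset\omega$ is infinite, then $g^{-1}(A)$ is dense in $\mathbb Q$: given $O_i$, take $n\in A$ with $n\ge i$; then $G_n\subset g^{-1}(A)$ meets $O_i$.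

Let $\tau_p$ be the topology on $\mathbb Q$ with base
$$\{O\cap g^{-1}(A):O\text{ open in }\mathbb Q,\ A\in p\},$$
a family closed under finite intersections, and define $\tau_q$ likewise. Both refine the topology of $\mathbb Q$ (take $A=\omega$), so they are Hausdorff. Members of $p$ and $q$ are infinite, so for $O\ne\emptyset$ the basic set $O\cap g^{-1}(A)$ is the trace of a dense set on a non-empty open set of $\mathbb Q$, hence infinite. So both topologies are crowded. Let $X_p=(\mathbb Q,\tau_p)$ and $X_q=(\mathbb Q,\tau_q)$.

**Step 3: $X_p\times X_q$ has no dense set with finite sections.** Let $D\subset X_p\times X_q$ have finite sections and put $R=\{(g(x),g(y)):(x,y)\in D\}$. The section of $R$ at $n$ is $g\big(\bigcup_{x\in G_n}D_x\big)$, which is finite since $G_n$ is finite; the other sections are finite in the same way. Step 1 gives $A\in p$ and $B\in q$ with $(A\times B)\cap R=\emptyset$. The set $g^{-1}(A)\times g^{-1}(B)$ is non-empty and open in $X_p\times X_q$. A point $(x,y)$ of $D$ in it would give $(g(x),g(y))\in R\cap(A\times B)$. So it misses $D$.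

**Step 4: (2) and (3) fail.** Let $X=X_p\sqcup X_q$, a countable crowded Hausdorff space. The set $X_p\times X_q$ is open in $X^2$, so a dense subset of $X^2$ with finite sections would intersect it in a dense subset of $X_p\times X_q$ with finite sections. This contradicts Step 3, and (2) fails. For (3) take $X_0=X_p$, $X_1=X_q$, $X_i=\mathbb Q$ for $i\ge2$. If $D$ were as in (3), let $E$ be its projection to $X_p\times X_q$. It is dense, and $E_a=\{x_1:x\in D,\ x_0=a\}$ and $E^b=\{x_0:x\in D,\ x_1=b\}$ are finite. This again contradicts Step 3. $\square$

**Remark 8.1 (a countable space without countable $\pi$-base).** For any nonprincipal $p$, the space $X_p$ constructed in Step 2 has no countable $\pi$-base, so Example 5.1 does not apply to it. Indeed let $W_0,W_1,\dots$ be non-empty $\tau_p$-open sets. They are infinite and $g$ is finite-to-one, so the sets $g(W_n)$ are infinite. Choosing two new points of each $g(W_n)$ in turn and putting one in $S$ and the other outside $S$, we get $S\subset\omega$ such that both $S$ and $\omega\setminus S$ meet every $g(W_n)$. One of these two sets, say $A$, is in $p$. Then $g^{-1}(A)$ is non-empty and $\tau_p$-open, and contains no $W_n$.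

## 9. A square without slim dense sets from $\mathrm{cov}(\mathcal M)=\mathfrak c$

**Theorem C.** Assume $\mathrm{cov}(\mathcal M)=\mathfrak c$, equivalently MA for countable posets. Then there is a countable dense-in-itself Hausdorff $X$ such that $X^2$ has no slim dense set.

The spaces $X_p\sqcup X_q$ of Section 8 are natural candidates, but the argument given there does not suffice. A slim set $D$ may have infinite nwd sections; then $R=\{(g(x),g(y)):(x,y)\in D\}$ may have infinite sections, and Step 1 of that proof no longer applies. Instead we build two topologies on $\mathbb Q$ by adding open sets one by one, so that each possible $D$ is at some stage missed by a rectangle. The difficulty is that whether $D$ is slim is decided only by the final topologies. Step 1 below shows that slimness is already visible at an earlier stage.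

Fix a base $\{O_n\}$ of non-empty open sets of $\mathbb Q$. If $F$ is a filter on $\mathbb Q$ all of whose members are dense in $\mathbb Q$, let $\tau_F$ have base $\{O\cap A:O\text{ open in }\mathbb Q,\ A\in F\}$. It refines the topology of $\mathbb Q$, so it is Hausdorff. Its non-empty basic sets are infinite, so it is crowded. Example: if $F$ is the cofinite filter, $\tau_F$ is the usual topology of $\mathbb Q$.

**Step 1: nowhere density is witnessed by countably many members of $F$.** We claim:
$$N\text{ is nwd in }\tau_F\iff \text{for every } n \text{ there are } O_m\subset O_n \text{ and } A\in F \text{ with } O_m\cap A\cap N=\emptyset. \qquad (5)$$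
Assume the right side, and let $O\cap A'$ be a non-empty basic set. Take $O_n\subset O$ and then $O_m\subset O_n$ and $A\in F$ as on the right. The set $O_m\cap A\cap A'$ is $\tau_F$-open and contained in $O\cap A'$. It is non-empty because $A\cap A'\in F$ is dense, and it misses $N$. So $N$ is nwd. Conversely, if $N$ is nwd, then the $\tau_F$-open set $O_n$ contains a non-empty basic set $O\cap A$ missing $N$. Then $O\cap O_n\ne\emptyset$, and any $O_m\subset O\cap O_n$ satisfies $O_m\cap A\cap N\subset O\cap A\cap N=\emptyset$.

The right side of (5) needs one $A$ for each $n$. So if $N$ is nwd in $\tau_F$, there are countably many members of $F$ such that $N$ is nwd in $\tau_{F'}$ for every filter $F'$ of dense sets containing these members, whether $F'$ is smaller or larger than $F$.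

**Step 2: the plan of the recursion.** Let $(D_\alpha)_{\alpha<\mathfrak c}$ list all subsets of $\mathbb Q\times\mathbb Q$, each cofinally often; there are $\mathfrak c$ subsets, so such a list exists. We build increasing filters $F^0_\alpha,F^1_\alpha$ $(\alpha\le\mathfrak c)$ of dense subsets of $\mathbb Q$. Both start with the cofinite filter, which has a countable base, and at limits we take unions; a union of an increasing chain of filters of dense sets is again one. At each successor step at most one new set is added to each filter, so it is enough to add to the base the intersections of the new set with the old base elements. By induction $F^i_\alpha$ has a base of size at most $|\alpha|+\aleph_0$, which is less than $\mathfrak c$ for $\alpha<\mathfrak c$.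

**Step 3: the successor step, which kills $D_\alpha$.** Let $D=D_\alpha$. If all $D^y$ are nwd in $\tau_{F^0_\alpha}$ and all $D_x$ are nwd in $\tau_{F^1_\alpha}$, proceed as follows; otherwise put $F^i_{\alpha+1}=F^i_\alpha$. Let $\mathbb P$ be the countable poset of pairs $(u,v)$ of finite subsets of $\mathbb Q$ with $(u\times v)\cap D=\emptyset$, ordered by reverse inclusion in both coordinates. For $n\in\omega$ and $A$ in the base of $F^0_\alpha$, the set
$$\{(u,v)\in\mathbb P:u\cap O_n\cap A\neq\emptyset\}$$
is dense in $\mathbb P$. Indeed, given $(u,v)$, the finite union $\bigcup_{y\in v}D^y$ is nwd in $\tau_{F^0_\alpha}$, so it does not contain the non-empty open set $O_n\cap A$. Take $x\in O_n\cap A$ outside it. Then $(x,y)\notin D$ for all $y\in v$, so $(u\cup\{x\},v)\in\mathbb P$ lies below $(u,v)$ and in the set. Symmetrically, for $B$ in the base of $F^1_\alpha$ the set $\{(u,v)\in\mathbb P:v\cap O_n\cap B\ne\emptyset\}$ is dense: given $(u,v)$, add to $v$ a point of $O_n\cap B$ outside $\bigcup_{x\in u}D_x$.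

These are fewer than $\mathfrak c$ dense sets, so some filter $G\subset\mathbb P$ meets them all. Put
$$U_\alpha=\bigcup\{u:(u,v)\in G\},\qquad V_\alpha=\bigcup\{v:(u,v)\in G\}.$$
If $x\in U_\alpha$ and $y\in V_\alpha$, say $x\in u$, $y\in v'$ with $(u,v),(u',v')\in G$, then a common lower bound $(u'',v'')\in G$ has $x\in u''$, $y\in v''$, so $(x,y)\notin D$. Hence $(U_\alpha\times V_\alpha)\cap D=\emptyset$. Also $U_\alpha\cap A$ meets every $O_n$ for every base element $A$, so $U_\alpha\cap A$ is dense for all $A\in F^0_\alpha$. Likewise $V_\alpha\cap B$ is dense for all $B\in F^1_\alpha$. So the filters $F^0_{\alpha+1}$ generated by $F^0_\alpha\cup\{U_\alpha\}$ and $F^1_{\alpha+1}$ generated by $F^1_\alpha\cup\{V_\alpha\}$ consist of dense sets.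

**Step 4: $X_0\times X_1$ has no slim dense set.** Let $F^i=F^i_{\mathfrak c}$ and $X_i=(\mathbb Q,\tau_{F^i})$. Let $D\subset X_0\times X_1$ have all sections nwd. There are countably many sections, so by Step 1 their nowhere density is witnessed by countably many members of $F^0$ and of $F^1$. Since $\mathrm{cf}(\mathfrak c)>\omega$, there is $\beta<\mathfrak c$ such that these witnesses lie in $F^0_\beta$ and $F^1_\beta$ respectively. Pick $\alpha\ge\beta$ with $D_\alpha=D$. By Step 1 all $D^y$ are nwd in $\tau_{F^0_\alpha}$ and all $D_x$ are nwd in $\tau_{F^1_\alpha}$. So at stage $\alpha$ the sets $U_\alpha\in F^0$ and $V_\alpha\in F^1$ were added. Now $U_\alpha\times V_\alpha$ is non-empty, open in $X_0\times X_1$, and misses $D$. So $D$ is not dense.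

**Step 5: from a product to a square.** Let $X=X_0\sqcup X_1$, which is countable, crowded and Hausdorff. If $E$ were slim and dense in $X^2$, then $E'=E\cap(X_0\times X_1)$ would be dense in the open set $X_0\times X_1$. By Fact 1.5 the sections of $E'$, being intersections of nwd sets with the open subspaces $X_1$ or $X_0$, would be nwd there. This contradicts Step 4. $\square$

So separable dense-in-itself Hausdorff spaces $X$ such that $X^2$ has no slim dense set exist if $\mathrm{cov}(\mathcal M)=\mathfrak c$, in particular under CH, and none exist under NCF.

## 10. Which products of countable spaces have no slim dense set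

The countable case is decisive. Let $Q_i$ be countable dense in the crowded $T_1$ space $X_i$, and let $D$ be slim and dense in $Q_0\times Q_1$. Then $D$ is dense in $X_0\times X_1$. Its sections at points of $Q_0$ and $Q_1$ are nwd in $X_1$ and $X_0$ by Fact 1.6, and the other sections are empty. So $D$ is slim and dense in $X_0\times X_1$. It follows that if a separable crowded Hausdorff $X$ has no slim dense set in $X^2$, then every countable dense subspace of $X$ has the same property (and it is crowded by Fact 1.8).

**Theorem D.** Let $X_0,X_1$ be countable crowded $T_1$ spaces. Then $X_0\times X_1$ has no slim dense set if and only if there are non-empty open $W_i\subset X_i$ such that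

- (P) for $i=0,1$, every non-empty open $U\subset W_i$ and every increasing sequence $(N_k)$ of nwd subsets of $X_i$, there is a non-empty open $U'\subset U$ with all $U'\cap N_k$ finite;
- (NC) for every $R\subset X_0\times X_1$ with finite sections and all non-empty open $U_i\subset W_i$ there are non-empty open $U_i'\subset U_i$ with $R\cap(U_0'\times U_1')=\emptyset$.

Example: for $X_0=X_1=\mathbb Q$ both conditions fail for all choices of $W_i$. For (NC), let $R$ be the dense set with finite sections from Example 5.1; it meets every non-empty open rectangle. For (P), choose for each $j$ an infinite set $S_j\subset O_j$ of terms of a sequence of distinct rationals that converges in $\mathbb R$. Its closure in $\mathbb Q$ adds at most one point and contains no non-empty open set, so $S_j$ is nwd. Let $N_k=\bigcup_{j\le k}S_j$. Every non-empty open $U'$ contains some $O_j$, so $U'\cap N_j\supset S_j$ is infinite.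

**Proof of "if": (P) reduces to finite sections, (NC) finishes.** Let $W_0,W_1$ be as stated, and let $D$ be slim. Write $X_0=\{x_n\}$ and $X_1=\{y_n\}$. The sets $\bigcup_{n\le k}D_{x_n}$ increase with $k$ and are nwd in $X_1$. Applying (P) with $i=1$ and $U=W_1$ we get a non-empty open $V\subset W_1$ such that $V\cap D_x$ is finite for all $x\in X_0$. Applying (P) with $i=0$ to $\bigcup_{n\le k}D^{y_n}$ and $W_0$ we get a non-empty open $U\subset W_0$ with all $U\cap D^y$ finite. Then $R=D\cap(U\times V)$ has finite sections. By (NC) there is a non-empty open $U'\times V'\subset U\times V$ missing $R$, hence missing $D$. So $D$ is not dense.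

**Proof of "only if".** Assume that $X_0\times X_1$ has no slim dense set. We speak of slim sets in an open rectangle $U\times V$ by regarding $U,V$ as the factor spaces.

**Step 1: a rectangle that is bad everywhere.** This step finds $W_0$ and $W_1$. We claim that some non-empty open $W_0\times W_1$ has the property that no non-empty open subrectangle $U\times V\subset W_0\times W_1$ has a slim dense set. Suppose instead that every non-empty open rectangle contains a non-empty open subrectangle with a slim dense set. By Zorn's lemma take a maximal disjoint family of non-empty open rectangles $U_j\times V_j$ having slim dense sets $D_j$. Its union is dense: otherwise some non-empty open rectangle is disjoint from the union, and it contains a subrectangle with a slim dense set that could be added to the family. So $D=\bigcup_jD_j$ is dense in $X_0\times X_1$.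

We check that $D$ is slim. Let $a\in X_0$. The sets $V_j$ with $a\in U_j$ are pairwise disjoint, because the rectangles are. The section $D_a$ is the union of the sets $(D_j)_a$ over these $j$, and each $(D_j)_a$ is nwd in $V_j$. Let $O\subset X_1$ be non-empty and open. If $O$ misses all these $V_j$, then $O$ misses $D_a$. Otherwise $O\cap V_j\ne\emptyset$ for some such $j$, and there is a non-empty open $O'\subset O\cap V_j$ missing $(D_j)_a$. Since $O'\subset V_j$ is disjoint from the other $V_{j'}$, it misses $D_a$. So $D_a$ is nwd in $X_1$. The same argument with the coordinates exchanged shows that $D^b$ is nwd in $X_0$ for every $b\in X_1$. Thus $D$ is slim and dense, a contradiction. Fix $W_0,W_1$ as claimed.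

**Step 2: (NC).** Let $R$ have finite sections and let $U_i\subset W_i$ be non-empty open. The set $R\cap(U_0\times U_1)$ has finite sections. By Fact 1.7 the $U_i$ are crowded and $T_1$, so it is slim in $U_0\times U_1$. By the choice of $W_0\times W_1$ it is not dense there, so some non-empty open $U_0'\times U_1'\subset U_0\times U_1$ misses $R$.

**Step 3: (P) for $i=0$.** The idea is to code the sequence $(N_k)$ into one slim set and to read finiteness off a rectangle that misses it. Let $U\subset W_0$ be non-empty open and let $(N_k)$ be an increasing sequence of nwd subsets of $X_0$. The spaces $X_0$ and $W_1$ are countable and infinite; enumerate $X_0=\{x_n:n\in\omega\}$ and $W_1=\{y_m:m\in\omega\}$ injectively. Let $N_k'=N_k\cup\{x_0,\dots,x_k\}$. These sets are nwd, increasing, and cover $X_0$. Let $f(x)=\min\{k:x\in N_k'\}$ and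
$$D=\{(x_n,y_m)\in U\times W_1:\ f(x_n)\le m\le n\}.$$
The section $D_{x_n}$ is contained in $\{y_m:m\le n\}$, so it is finite and nwd in $W_1$. The section $D^{y_m}$ is contained in $\{x:f(x)\le m\}=N_m'$, so it is nwd in $X_0$, and as a subset of the open set $U$ it is nwd in $U$. Hence $D$ is slim in $U\times W_1$. By the choice of $W_0\times W_1$, $D$ is not dense in $U\times W_1$, so some non-empty open $U'\times V'\subset U\times W_1$ misses $D$.

This $U'$ works. Given $k$, pick $m\ge k$ with $y_m\in V'$, which exists because $V'$ is infinite. Let $x_n\in U'\cap N_k$. Then $x_n\in N'_k$, so $f(x_n)\le k\le m$. Since $(x_n,y_m)\in U'\times V'$ is not in $D$, the condition $m\le n$ must fail, so $n<m$. Thus $U'\cap N_k\subset\{x_n:n<m\}$ is finite.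

**Step 4: (P) for $i=1$.** Here the coordinates exchange roles. Let $U\subset W_1$ be non-empty open and $(N_k)$ an increasing sequence of nwd subsets of $X_1$. Enumerate $X_1=\{y_n\}$ and $W_0=\{x_m\}$ injectively, put $N_k'=N_k\cup\{y_0,\dots,y_k\}$ and $f(y)=\min\{k:y\in N_k'\}$, and let
$$D=\{(x_m,y_n)\in W_0\times U:\ f(y_n)\le m\le n\}.$$
Now $D^{y_n}\subset\{x_m:m\le n\}$ is finite and $D_{x_m}\subset N_m'$ is nwd, so $D$ is slim in $W_0\times U$ and therefore not dense there. Some non-empty open $V'\times U'\subset W_0\times U$ misses it. Given $k$, pick $m\ge k$ with $x_m\in V'$. If $y_n\in U'\cap N_k$, then $f(y_n)\le k\le m$ and $(x_m,y_n)\notin D$, so $n<m$. Hence $U'\cap N_k$ is finite. $\square$
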